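\title{The Sikorski Extension Theorem is equivalent to the axiom of choice}

\begin{abstract}
The Sikorski Extension Theorem states that every complete Boolean algebra is injective in the category of Boolean algebras. We prove in ZF that it implies the axiom of choice, and hence is equivalent to it. The theorem is applied to the regular open subsets of $2^X$ that are invariant under the flip $f\mapsto 1-f$: a retraction onto this algebra determines a nonempty finite subset of $X$. We also show that the axiom of choice already follows from the existence of retractions onto fixed algebras of involutions of complete Boolean algebras, and from the validity of choice for families of pairs in every Boolean-valued universe.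
\end{abstract}

\section{The problem and the results}\label{sec:intro}

We work in ZF, without the axiom of choice (AC), and we assume that ZF is consistent. A Boolean algebra $C$ is \emph{injective} if, whenever $A$ is a subalgebra of a Boolean algebra $B$ and $h\colon A\to C$ is a homomorphism, there is a homomorphism $g\colon B\to C$ extending $h$. It is \emph{complete} if every subset has a least upper bound. The \emph{Sikorski Extension Theorem} (SET) asserts that every complete Boolean algebra is injective. The \emph{Boolean Prime Ideal Theorem} (BPI) asserts that every nontrivial Boolean algebra $B$ (one with $0\ne1$) has a prime ideal. Equivalently, $B$ has an ultrafilter, or a homomorphism $g$ to the two-element algebra $2=\{0,1\}$; the prime ideal is $g^{-1}(0)$ and the ultrafilter is $g^{-1}(1)$. We write $a+b=(a\wedge\neg b)\vee(\neg a\wedge b)$ for symmetric difference. With $+$ and $\wedge$ a Boolean algebra is a commutative ring in which $a+a=0$ and $\neg a=1+a$.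

Two special cases show what SET asks for.

\emph{One new element.} Suppose that $B$ is generated by $A$ and one element $b$, so that $B$ consists of the elements $(a_1\wedge b)\vee(a_2\wedge\neg b)$ with $a_1,a_2\in A$. If $a\le b\le a'$ with $a,a'\in A$, then $h(a)\le h(a')$. Completeness of $C$ therefore provides the element $c=\bigvee\{h(a):a\in A,\ a\le b\}$, with $h(a)\le c\le h(a')$ for all such $a,a'$. Put $g\bigl((a_1\wedge b)\vee(a_2\wedge\neg b)\bigr)=(h(a_1)\wedge c)\vee(h(a_2)\wedge\neg c)$. If $(a_1,a_2)$ and $(a_1',a_2')$ represent the same element, then $b\le\neg(a_1+a_1')$ and $a_2+a_2'\le b$, so $c\le\neg(h(a_1)+h(a_1'))$ and $h(a_2)+h(a_2')\le c$, and the two values of $g$ agree. The Boolean operations act coordinatewise on the pairs $(a_1,a_2)$, so $g$ is a homomorphism, and taking $a_1=a_2$ shows that it extends $h$. This step needs no choice. Under AC, Zorn's lemma gives a maximal partial extension of $h$, whose domain must then be all of $B$. This is the known implication from AC to SET.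

\emph{The target $2$.} The algebra $2$ is injective if and only if BPI holds. If $2$ is injective and $B$ is nontrivial, extend the isomorphism from the subalgebra $\{0,1\}$ of $B$ onto $2$. Conversely, given $h\colon A\to2$, the set of $b\in B$ lying below some element of $h^{-1}(0)$ is a proper ideal of $B$. By BPI the quotient has a homomorphism to $2$, and the composite $B\to2$ vanishes on $h^{-1}(0)$, so it extends $h$.

Thus AC implies SET, and SET implies BPI. It is also known that SET is not a consequence of BPI; in particular BPI does not imply AC. The following question was posed as open in \cite{problem}.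

\begin{quote}
Is the Sikorski Extension Theorem equivalent to the axiom of choice over ZF?
\end{quote}

One might well guess that it is not. A homomorphism is constrained only by identities among finitely many elements, and for the target $2$ the power to satisfy all such constraints at once is exactly BPI, which falls short of AC. An ultrafilter on a finite set singles out a point, but an ultrafilter on an infinite set need not single out a point or even a finite subset, and it is not apparent why a larger target should help. It does.

\begin{theorem}\label{thm:main}
In ZF, SET implies AC. Hence SET and AC are equivalent over ZF.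
\end{theorem}

The proof uses only a small part of SET. A subalgebra $A$ of $B$ is a \emph{retract} of $B$ if there is a \emph{retraction}, that is, a homomorphism $\rho\colon B\to A$ with $\rho(a)=a$ for all $a\in A$. For an automorphism $\sigma$ of $D$ let $\operatorname{Fix}(\sigma)=\{u\in D:\sigma(u)=u\}$. Let $\mathrm{AC}_2$ be the statement that every family of two-element sets has a choice function. For a complete Boolean algebra $C$, the Boolean-valued universe $V^{(C)}$ and the values $[\![\varphi]\!]\in C$ are recalled in Section~\ref{sec:bvm}.

\begin{theorem}\label{thm:equiv}
In ZF the following are equivalent.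
\begin{itemize}
\item[(1)] AC.
\item[(2)] SET.
\item[(3)] Every complete Boolean algebra is a retract of each Boolean algebra containing it as a subalgebra.
\item[(4)] For every complete Boolean algebra $D$ and every automorphism $\sigma$ of $D$ with $\sigma^2=1$, the subalgebra $\operatorname{Fix}(\sigma)$ is a retract of $D$.
\item[(5)] For every complete Boolean algebra $C$, $[\![\mathrm{BPI}]\!]=1$ in $V^{(C)}$.
\item[(6)] For every complete Boolean algebra $C$, $[\![\mathrm{AC}_2]\!]=1$ in $V^{(C)}$.
\end{itemize}
\end{theorem}

The proof of Theorem~\ref{thm:main} is self-contained. Theorem~\ref{thm:equiv} uses in addition two published results, quoted below as Theorems~\ref{thm:jech} and~\ref{thm:bell}.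

Here is the idea. A function $f\in2^X$ colors $X$ with two colors, and a set of colorings that is invariant under the flip $f\mapsto1-f$ sees only the unordered partition $\{f^{-1}(0),f^{-1}(1)\}$. A retraction onto the invariant sets amounts to a rule that picks one side of the partition. If only regular open sets are admitted, the rule can be read off from finite pieces of the coloring, and two pieces that settle the outcome must overlap, since otherwise one of them could be flipped alone. A family of pairwise intersecting finite sets determines a finite set, and BPI chooses from finite sets.

We say that an object is \emph{defined from} given data if it is the unique set satisfying a fixed formula with these data as parameters. By Replacement, such a definition can be applied to all members of a family simultaneously. ZF proves that finitely many choices can always be made, so that a finite union of finite sets is finite.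

\section{Colorings and odd elements}\label{sec:odd}

Let $X$ be a nonempty set and give $2^X$ the product topology. A \emph{condition} is a function $q$ from a finite subset $\operatorname{dom}q$ of $X$ to $\{0,1\}$, and $N(q)=\{f\in2^X:q\subseteq f\}$. The sets $N(q)$ are clopen, they form a base, and they are nonempty (extend $q$ by $0$). Conditions $q,r$ are \emph{compatible} if $q\cup r$ is a function; then $N(q\cup r)=N(q)\cap N(r)$.

An open set $u$ is \emph{regular} if $u=\operatorname{int}\operatorname{cl}u$. ZF proves that the regular open subsets of $2^X$, ordered by inclusion, form a complete Boolean algebra $D_X$, with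
\[
u\wedge v=u\cap v,\qquad \neg u=\operatorname{int}(2^X\setminus u),\qquad \bigvee_ju_j=\operatorname{int}\operatorname{cl}\bigcup_ju_j .
\]
In particular $\bigvee_ju_j=1$ whenever $\bigcup_ju_j$ is dense. Clopen sets belong to $D_X$, and on them $\wedge$, $\neg$, $+$ and finite joins are the set operations. For $x\in X$ let $g_x=\{f:f(x)=1\}\in D_X$; then $g_x+g_y=\{f:f(x)\ne f(y)\}$.

A condition $q$ \emph{decides} $u\in D_X$ \emph{with value $1$} if $N(q)\le u$, and \emph{with value $0$} if $N(q)\le\neg u$.

\begin{lemma}\label{lem:decide}
Let $u\in D_X$.
\begin{itemize}
\item[(a)] If $q$ decides $u$, so does every condition $r\supseteq q$. Compatible conditions that decide $u$ do so with the same value.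
\item[(b)] Every condition $s$ extends to a condition that decides $u$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $r\supseteq q$ then $N(r)\le N(q)$. If $N(q)\le u$ and $N(r)\le\neg u$, then $N(q)\cap N(r)=\emptyset$, which is impossible for compatible conditions.

(b) Since $N(s)\ne0$, one of the open sets $N(s)\wedge u$ and $N(s)\wedge\neg u$ contains a point $f$, and with it a basic set $N(q')\ni f$. Then $q=q'\cup s$ is a restriction of $f$, it extends $s$, and $N(q)\le N(q')$, so $q$ decides $u$.
\end{proof}

For $Y\subseteq X$ let $\sigma_Y$ be the homeomorphism of $2^X$ that replaces $f(x)$ by $1-f(x)$ for $x\in Y$ and leaves $f$ unchanged off $Y$. It satisfies $\sigma_Y^2=1$ and induces an automorphism $u\mapsto\sigma_Y[u]$ of $D_X$, with $\sigma_Y[g_x]=\neg g_x$ for $x\in Y$ and $\sigma_Y[g_x]=g_x$ for $x\notin Y$. For a condition $r$ let $r^Y$ be the condition with the same domain that differs from $r$ exactly on $Y\cap\operatorname{dom}r$; then $N(r^Y)=\sigma_Y[N(r)]$. We write $\sigma=\sigma_X$ and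
\[
C_X=\{u\in D_X:\sigma[u]=u\}.
\]

\begin{lemma}\label{lem:fix}
Let $\Sigma$ be a set of automorphisms of a complete Boolean algebra $D$. The elements fixed by every member of $\Sigma$ form a complete Boolean algebra, a subalgebra of $D$ whose joins are those of $D$.
\end{lemma}

\begin{proof}
An automorphism preserves complements and, being an order isomorphism, all joins. So the fixed elements are closed under the complements and joins of $D$.
\end{proof}

Call $h\in D_X$ \emph{odd} if $\sigma[h]=\neg h$. Each $g_x$ is odd. The next lemma replaces a retraction, which is a map, by a single element.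

\begin{lemma}\label{lem:retodd}
\begin{itemize}
\item[(a)] If $\rho\colon D_X\to C_X$ is a retraction, then $h_\rho=\neg(g_x+\rho(g_x))$ does not depend on $x\in X$ and is odd.
\item[(b)] If $h$ is odd, then $\rho_h(u)=(u\wedge h)\vee\sigma[u\wedge h]$ is a retraction $D_X\to C_X$, and $h_{\rho_h}=h$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $\sigma[g_x+g_y]=(1+g_x)+(1+g_y)=g_x+g_y$, the element $g_x+g_y$ lies in $C_X$, and therefore $\rho(g_x)+\rho(g_y)=\rho(g_x+g_y)=g_x+g_y$. Adding $g_x+\rho(g_y)$ to both sides gives $g_x+\rho(g_x)=g_y+\rho(g_y)$. Since $\sigma$ fixes $\rho(g_x)$, we have $\sigma[h_\rho]=1+(1+g_x)+\rho(g_x)=1+h_\rho$.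

(b) The map $u\mapsto u\wedge h$ is a homomorphism from $D_X$ to the relative algebra $\{v:v\le h\}$; let $\varphi$ be its restriction to $C_X$. For $v\le h$ we have $v\vee\sigma[v]\in C_X$ and $\sigma[v]\le\neg h$, so $\varphi(v\vee\sigma[v])=v$. For $w\in C_X$ we have $(w\wedge h)\vee\sigma[w\wedge h]=(w\wedge h)\vee(w\wedge\neg h)=w$. So $\varphi$ is an isomorphism with inverse $v\mapsto v\vee\sigma[v]$, and $\rho_h(u)=\varphi^{-1}(u\wedge h)$ is a homomorphism that fixes $C_X$. Finally $\rho_h(g_x)=(g_x\wedge h)\vee(\neg g_x\wedge\neg h)=1+g_x+h$, so $h_{\rho_h}=1+g_x+(1+g_x+h)=h$.
\end{proof}

In the language of partitions, $\rho(g_x)$ is the event that $x$ lies on the chosen side, and $h_\rho$ is the event that the chosen side is the one colored $1$. The proofs of the theorems use part (a), where independence of $x$ is the point: $h_\rho$ is defined from $X$ and $\rho$, with no element of $X$ chosen.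

For odd $h$ let
\[
\mathcal W_h=\{\operatorname{dom}q:q\text{ decides }h\}.
\]

\begin{example}\label{ex:three}
Let $X=\{1,2,3\}$ and write $f$ as the word $f(1)f(2)f(3)$. The space is discrete, so $D_X=\mathcal P(2^X)$. The flip has the four orbits $\{000,111\}$, $\{100,011\}$, $\{010,101\}$, $\{001,110\}$; the algebra $C_X$ consists of the unions of orbits, and an odd set contains exactly one word from each orbit. Here are three odd sets.

\emph{Dictator}: $h=g_1=\{111,100,101,110\}$. A condition decides $h$ exactly when $1$ is in its domain, so $\mathcal W_h$ consists of the sets containing $1$.

\emph{Majority}: $h=\{111,011,101,110\}$. A condition that gives two points the same color decides $h$. A condition on one point does not: $N(1\mapsto1)$ contains $110\in h$ and $100\notin h$, $N(1\mapsto0)$ contains $011\in h$ and $000\notin h$, and $h$ is symmetric in the three points. So $\mathcal W_h=\{\{1,2\},\{1,3\},\{2,3\},X\}$.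

\emph{Parity}: $h=g_1+g_2+g_3=\{111,100,010,001\}$. Changing any one letter changes membership in $h$, so $\mathcal W_h=\{X\}$.

In each case any two members of $\mathcal W_h$ intersect, and for a reason that does not depend on the case. Suppose, say, that $q$ on $\{1,2\}$ and $r$ on $\{3\}$ both decided $h$. By oddness the flipped condition $r^X$ would decide $h$ with the value opposite to that of $r$. But $q$ is compatible with both $r$ and $r^X$, so its value would have to agree with both.

The same three rules define odd clopen sets when $X$ is any set containing $1,2,3$. For majority, $\mathcal W_h$ then consists of the finite sets containing at least two of $1,2,3$. This $h$ is invariant under every permutation of $X$ that maps $\{1,2,3\}$ to itself, so a construction that commutes with bijections and returns a subset of $X$ cannot prefer one of the three points. A finite set, not a point, is what one can expect from $h$.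
\end{example}

\section{From an odd element to a finite set}\label{sec:finite}

We first prove the intersection property. The form below allows a flip on a subset $Y$ only, and oddness only below a condition $p$. This generality is needed in Section~\ref{sec:tree}; for Theorem~\ref{thm:main} take $Y=X$ and $p=\emptyset$. Let $Y\subseteq X$ and let $p$ be a condition with $\operatorname{dom}p\cap Y=\emptyset$. Call $h\in D_X$ \emph{$Y$-odd below $p$} if
\begin{equation}\label{eq:odd}
N(p)\wedge\sigma_Y[h]=N(p)\wedge\neg h .
\end{equation}

\begin{lemma}\label{lem:flip}
Let $h$ be $Y$-odd below $p$. If $q,r\supseteq p$ decide $h$ and agree at every point of $(\operatorname{dom}q\cap\operatorname{dom}r)\setminus Y$, then $\operatorname{dom}q\cap\operatorname{dom}r\cap Y\ne\emptyset$. In particular $\operatorname{dom}q\cap Y\neq\emptyset$ for every $q\supseteq p$ that decides $h$.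
\end{lemma}

\begin{proof}
Since $\operatorname{dom}p\cap Y=\emptyset$, we have $r^Y\supseteq p$, so $N(r^Y)\le N(p)$. If $N(r)\le h$, then $N(r^Y)\le N(p)\wedge\sigma_Y[h]\le\neg h$ by \eqref{eq:odd}. If $N(r)\le\neg h$, then $N(r^Y)\le N(p)\wedge\neg\sigma_Y[h]=N(p)\wedge h$, where the equality is \eqref{eq:odd} after taking complements relative to $N(p)$. So $r$ and $r^Y$ decide $h$ with opposite values. If $q$ and $r$ had no common domain point in $Y$, then $q$ would be compatible with both $r$ and $r^Y$, contradicting Lemma~\ref{lem:decide}(a). The last assertion is the case $r=q$.
\end{proof}

Next we need a finite set defined from a family of pairwise intersecting finite sets. The first candidates fail. The union of $\mathcal W_h$ is all of $X$, because $\mathcal W_h$ is closed under finite supersets. The intersection is empty for majority. For a general intersecting family, the smallest members may cover an infinite set, as in $\{\{0,n\}:n\ge1\}$. What is finite is the collection of smallest sets that \emph{meet} every member. A \emph{transversal} of a family $\mathcal W$ of subsets of $X$ is a finite set $T\subseteq X$ that meets every member of $\mathcal W$.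

\begin{lemma}\label{lem:trans}
Let $\mathcal W$ be a nonempty family of nonempty finite subsets of $X$ that has a transversal; this holds in particular if any two members of $\mathcal W$ intersect. Let $t$ be the least size of a transversal, let $\mathcal T$ be the set of transversals of size $t$, and let $K(\mathcal W)=\bigcup\mathcal T$. Then $K(\mathcal W)$ is a nonempty finite subset of $X$ that meets every member of $\mathcal W$, and it is defined from $\mathcal W$ and $X$.
\end{lemma}

\begin{proof}
If any two members intersect, each member is a transversal. The set $\mathcal T$ is nonempty, so $K(\mathcal W)$ contains a transversal and meets every member of $\mathcal W$; as $\mathcal W\ne\emptyset$, it is nonempty. It remains to show that $\mathcal T$ is finite. For $S\subseteq X$ with $|S|\le t$ let $\mathcal T_S=\{T\in\mathcal T:S\subseteq T\}$. We show by induction on $t-|S|$ that $\mathcal T_S$ is finite for all such $S$. If $|S|=t$, then $\mathcal T_S\subseteq\{S\}$. If $|S|<t$, then $S$ is not a transversal, so some $F\in\mathcal W$ is disjoint from $S$. Every $T\in\mathcal T_S$ meets $F$, so $\mathcal T_S=\bigcup_{x\in F}\mathcal T_{S\cup\{x\}}$. Each $S\cup\{x\}$ has size $|S|+1$ and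 $F$ is finite, so this is a finite union of finite sets. The case $S=\emptyset$ gives the claim.
\end{proof}

For the dictator $K(\mathcal W_h)=\{1\}$. For majority, on any $X\supseteq\{1,2,3\}$, no point lies in all of $\{1,2\},\{1,3\},\{2,3\}$, and a two-element set meets all three exactly when it is one of them; so $t=2$ and $K(\mathcal W_h)=\{1,2,3\}$. For parity the smallest transversals are $\{1\},\{2\},\{3\}$, and again $K(\mathcal W_h)=\{1,2,3\}$.

\begin{proposition}\label{prop:oneset}
From a nonempty set $X$ and a retraction $\rho\colon D_X\to C_X$ one can define a nonempty finite set $K_\rho\subseteq X$.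
\end{proposition}

\begin{proof}
Let $h=h_\rho$, which is odd by Lemma~\ref{lem:retodd}(a). The family $\mathcal W_h$ is nonempty by Lemma~\ref{lem:decide}(b). By Lemma~\ref{lem:flip} with $Y=X$ and $p=\emptyset$, where the hypothesis of agreement is vacuous, its members are nonempty and any two of them intersect. Put $K_\rho=K(\mathcal W_h)$.
\end{proof}

\begin{remark}\label{rem:why}
The algebra $D_X$ meets two demands: it is complete, so that SET applies to $C_X$, and every nonzero element contains some $N(q)$, so that $\mathcal W_h\ne\emptyset$. The power set of $2^X$ meets only the first in general. If $U$ is an ultrafilter on $X$ containing no finite set, then $h=\{f:f^{-1}(1)\in U\}$ satisfies $\sigma[h]=2^X\setminus h$, but no $N(q)$ is contained in $h$ or disjoint from it: extending $q$ by $1$ gives a point of $h$, and extending $q$ by $0$ gives a point outside $h$. The clopen algebra meets only the second in general. For $X=\omega$ let $u_n$ be the invariant clopen set of all $f$ such that $n$ is least with $f(n)\ne f(n+1)$. A clopen set $w$ containing $u_n$ for all even $n$ contains both constant functions, being closed, hence contains $u_m$ for some odd $m$, being open; and $w\setminus u_m$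 is a smaller upper bound, invariant if $w$ is.
\end{remark}

\section{SET implies AC}\label{sec:main}

For one set $X$, ZF already provides a retraction $D_X\to C_X$: pick $x\in X$ and take $\rho_{g_x}$ from Lemma~\ref{lem:retodd}(b). So an extension principle is needed only to obtain such retractions uniformly over a family, and one application to a product does this. The \emph{axiom of multiple choice} (MC) asserts that for every family $(X_i)_{i\in I}$ of nonempty sets there is a function assigning to each $i$ a nonempty finite subset of $X_i$.

\begin{proposition}\label{prop:mc}
Statement \textup{(4)} of Theorem~\textup{\ref{thm:equiv}} implies MC.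
\end{proposition}

\begin{proof}
Let $(X_i)_{i\in I}$ be a family of nonempty sets. Let $D=\prod_{i\in I}D_{X_i}$ with coordinatewise operations. It contains $0$ and $1$, and it is complete: the join of a subset is the sequence of the joins of its projections, and these are unique, so no choice is involved. The map $\tau$ that acts as $u\mapsto\sigma_{X_i}[u]$ in the $i$-th coordinate is an automorphism of $D$ with $\tau^2=1$, and $\operatorname{Fix}(\tau)=C:=\prod_{i\in I}C_{X_i}$. By (4) there is a retraction $\rho\colon D\to C$.

We cannot apply $\rho$ to a sequence $(g_{x_i})_{i\in I}$, since writing one down requires the choice function we are looking for. Instead we cut $\rho$ into its coordinates. Let $\iota_i\colon D_{X_i}\to D$ send $u$ to the element with $i$-th coordinate $u$ and all other coordinates $0$, let $\pi_i\colon C\to C_{X_i}$ be the projection, and let $\rho_i=\pi_i\circ\rho\circ\iota_i$. The map $\iota_i$ need not preserve $1$, but all three maps preserve $\wedge$, $\vee$ and $0$, so $\rho_i$ does. If $u\in C_{X_i}$, then $\iota_i(u)\in C$, so $\rho_i(u)=\pi_i(\iota_i(u))=u$. In particular $\rho_i(1)=1$. A map preserving $\wedge,\vee,0,1$ preserves complements, since $\neg u$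 is the only $v$ with $u\wedge v=0$ and $u\vee v=1$. So $\rho_i$ is a retraction $D_{X_i}\to C_{X_i}$, defined from $\rho$ and $i$. By Proposition~\ref{prop:oneset}, $i\mapsto K_{\rho_i}$ is the required function.
\end{proof}

It remains to choose from finite sets. An ultrafilter on the set of finite partial choices that concentrates on those defined at $i$ must settle on one value at $i$, because there are only finitely many.

\begin{lemma}\label{lem:bpi}
ZF proves: BPI implies that every family of nonempty finite sets has a choice function.
\end{lemma}

\begin{proof}
Let $(K_i)_{i\in I}$ be such a family. Let $Q$ be the set of functions $s$ with finite domain $\operatorname{dom}s\subseteq I$ and $s(i)\in K_i$ for all $i\in\operatorname{dom}s$, and let $E_i=\{s\in Q:i\in\operatorname{dom}s\}$. For finite $J\subseteq I$ let $E_J$ be the set of $s\in Q$ with $J\subseteq\operatorname{dom}s$; it is nonempty, by finitely many choices, and $E_J\cap E_{J'}=E_{J\cup J'}$. Hence the sets $a\subseteq Q$ that are disjoint from some $E_J$ form a proper ideal of $\mathcal P(Q)$. By BPI the quotient has a homomorphism to $2$, which gives a homomorphism $g\colon\mathcal P(Q)\to2$ vanishing on the ideal. The set $Q\setminus E_i$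 is in the ideal, so $g(E_i)=1$. Now $E_i$ is the disjoint union of the finitely many sets $\{s\in E_i:s(i)=x\}$, $x\in K_i$, so $g$ takes the value $1$ on exactly one of them. Let $F(i)$ be the corresponding $x$. Then $F$ is a choice function.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:main}}]
Assume SET. If a complete algebra $C$ is a subalgebra of $B$, then the identity map of $C$ extends to a homomorphism $B\to C$, which is a retraction; so (3) holds. By Lemma~\ref{lem:fix}, $\operatorname{Fix}(\sigma)$ is complete whenever $D$ is, so (3) implies (4). Given a family $(X_i)_{i\in I}$ of nonempty sets, Proposition~\ref{prop:mc} yields nonempty finite sets $K_i\subseteq X_i$ for all $i$ simultaneously. SET implies BPI by Section~\ref{sec:intro}, and Lemma~\ref{lem:bpi} yields a function $F$ with $F(i)\in K_i\subseteq X_i$. So AC holds. The converse implication was recalled in Section~\ref{sec:intro}.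
\end{proof}

This proof also gives $(1)\Rightarrow(2)\Rightarrow(3)\Rightarrow(4)$ in Theorem~\ref{thm:equiv}. From (4) we have derived MC but not BPI, so to close the cycle we quote the following.

\begin{theorem}[{\cite[Theorem 9.1]{jech}}]\label{thm:jech}
In ZF, MC implies AC.
\end{theorem}

With Proposition~\ref{prop:mc} this gives $(4)\Rightarrow(1)$, so (1)--(4) are equivalent.

\section{Choice for pairs in Boolean-valued universes}\label{sec:bvm}

Let $C$ be a complete Boolean algebra, and write $a\Rightarrow b$ for $\neg a\vee b$. The class $V^{(C)}$ of \emph{names} is defined by recursion: a name is a function $u$ with values in $C$ whose domain is a set of names. Each formula $\varphi$ of set theory with names as parameters has a value $[\![\varphi]\!]\in C$. For atomic formulas, recursively,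
\[
[\![u\in v]\!]=\bigvee_{w\in\operatorname{dom}v}\bigl(v(w)\wedge[\![u=w]\!]\bigr),
\]
\[
[\![u=v]\!]=\bigwedge_{w\in\operatorname{dom}u}\bigl(u(w)\Rightarrow[\![w\in v]\!]\bigr)\wedge\bigwedge_{w\in\operatorname{dom}v}\bigl(v(w)\Rightarrow[\![w\in u]\!]\bigr).
\]
Connectives are evaluated by the Boolean operations, and $[\![\exists z\,\varphi(z)]\!]$ is the join of the values $[\![\varphi(u)]\!]$ over all names $u$. We never assert that this join is attained; we use only that, if it is nonzero, then some name has nonzero value. For a set $a$, the name $\check a$ has domain $\{\check b:b\in a\}$ and constant value $1$. The following standard facts are used.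
\begin{itemize}
\item[(V1)] $[\![\forall z\in u\ \varphi(z)]\!]=\bigwedge_{w\in\operatorname{dom}u}\bigl(u(w)\Rightarrow[\![\varphi(w)]\!]\bigr)$. In particular $[\![\forall z\in\check a\ \varphi(z)]\!]=\bigwedge_{b\in a}[\![\varphi(\check b)]\!]$ and $[\![\exists z\in\check a\ \varphi(z)]\!]=\bigvee_{b\in a}[\![\varphi(\check b)]\!]$.
\item[(V2)] If all quantifiers of $\varphi$ are bounded, then $[\![\varphi(\check a_1,\dots,\check a_n)]\!]$ is $1$ if $\varphi(a_1,\dots,a_n)$ holds and $0$ otherwise. In particular $[\![\check a=\check b]\!]=0$ for $a\ne b$, and the name $(x,y)\check{\ }$ is, with value $1$, the ordered pair of $\check x$ and $\check y$.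
\end{itemize}

\begin{theorem}[\cite{bell}]\label{thm:bell}
In ZF, every theorem of ZF has value $1$ in $V^{(C)}$. If AC holds, then $[\![\mathrm{AC}]\!]=1$ in $V^{(C)}$.
\end{theorem}

Consequently, if ZF proves $\forall\vec z\,(\varphi(\vec z)\to\psi(\vec z))$, then $[\![\varphi(\vec u)]\!]\le[\![\psi(\vec u)]\!]$ for all names $\vec u$.

Statement (5) is a relative of SET for the following reason. A subset $U$ of a Boolean algebra $B$ is an ultrafilter if and only if, for all $a,b\in B$, we have $a\wedge b\in U$ exactly when $a,b\in U$, and $\neg a\in U$ exactly when $a\notin U$. By (V1) and (V2), if a name $U$ is an ultrafilter of $\check B$ with value $1$, then $b\mapsto[\![\check b\in U]\!]$ preserves $\wedge$ and $\neg$ and so is a homomorphism $B\to C$; and a homomorphism $g$ arises in this way from the name with $U(\check b)=g(b)$. But (5) only says that the \emph{existence} of an ultrafilter has value $1$. What we can extract is a name that works below some nonzero element of $C$, and this locality is the new difficulty.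

Two implications are immediate. ZF proves $\mathrm{AC}\to\mathrm{BPI}$ by Section~\ref{sec:intro}, so $(1)\Rightarrow(5)$ follows from Theorem~\ref{thm:bell}. ZF proves $\mathrm{BPI}\to\mathrm{AC}_2$ by Lemma~\ref{lem:bpi}, so $[\![\mathrm{BPI}]\!]\le[\![\mathrm{AC}_2]\!]$, and $(5)\Rightarrow(6)$ follows.

It remains to prove $(6)\Rightarrow(1)$. The direct product of Section~\ref{sec:main} is of no use here: a nonzero element of $\prod_iC_{X_i}$ may vanish in all coordinates but one, so a name that works below it may say nothing about the other sets. We therefore color all sets at once. A nonzero regular open set of colorings of $\bigcup_iX_i$ contains some $N(p)$, and $p$ touches only finitely many $X_i$.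

\begin{proposition}\label{prop:local}
Assume \textup{(6)}. Let $(X_i)_{i\in I}$ be a nonempty family of pairwise disjoint infinite sets and let $X=\bigcup_iX_i$. There are a condition $p$ on $X$ and a family $(h_i)_{i\in I\setminus J}$ in $D_X$, where $J=\{i:\operatorname{dom}p\cap X_i\ne\emptyset\}$ is finite, such that each $h_i$ is $X_i$-odd below $p$.
\end{proposition}

\begin{proof}
Write $\sigma_i=\sigma_{X_i}$ and let $C=\{u\in D_X:\sigma_i[u]=u\text{ for all }i\in I\}$. By Lemma~\ref{lem:fix}, $C$ is a complete Boolean algebra whose joins are those of $D_X$, and it is nontrivial. Let $E=\bigcup_i(X_i\times X_i)$. If $(x,y)\in E$, then $g_x+g_y\in C$: each $\sigma_j$ complements both $g_x$ and $g_y$ or fixes both, because the sets $X_j$ are disjoint.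

\emph{The pairs.} In $V^{(C)}$ the coloring is not available, but on each $X_i$ the relation ``same color'' is. Let $R$ be the name with domain $\{(x,y)\check{\ }:(x,y)\in E\}$ and $R((x,y)\check{\ })=\neg(g_x+g_y)$. By (V1) and (V2), $[\![R\subseteq\check E]\!]=1$, and by the definition of $[\![u\in v]\!]$ and (V2),
\[
[\![\check x\mathrel{R}\check y]\!]=\neg(g_x+g_y)=\{f:f(x)=f(y)\}\qquad((x,y)\in E).
\]
By (V2), with value $1$ the check name of the function $i\mapsto X_i$ is a function on $\check I$ with values $\check X_i$, these sets are pairwise disjoint with union $\check X$, and $\check E$ is the union of their squares. We claim that, with value $1$, $R$ is an equivalence relation on $\check X$ that splits each $\check X_i$ into exactly two classes. By (V1) it suffices to check the following for $i\in I$ and $x,y,z\in X_i$; the sets involved are clopen, so the first two items are statements about single colorings $f$.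
\begin{itemize}
\item Equivalence relation: $f(x)=f(x)$; $f(x)=f(y)$ implies $f(y)=f(x)$; and $f(x)=f(y)$, $f(y)=f(z)$ imply $f(x)=f(z)$.
\item At most two classes: two of $f(x),f(y),f(z)$ are equal, so $(g_x+g_y)\wedge(g_y+g_z)\wedge(g_x+g_z)=0$.
\item At least two classes: $\bigvee_{y\in X_i}(g_x+g_y)=1$. Indeed, given a condition $q$, there is $y\in X_i\setminus(\operatorname{dom}q\cup\{x\})$ since $X_i$ is infinite. Extend $q$ by $0$ to a coloring $f$ and reset $f(y)$ to $1-f(x)$. Then $f\in N(q)\cap(g_x+g_y)$, so the union of the sets $g_x+g_y$ is dense.
\end{itemize}
(If $X_i$ were finite, the colorings constant on $X_i$ would form a nonempty open set, and below it there would be only one class.)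

\emph{Choosing a side.} Let $\psi(S,R,E)$ say: for all $(x,y)\in E$, exactly one of $x,y$ fails to lie in $S$ while the other lies in $S$ if and only if $x\mathrel{R}y$ fails; that is, $x\mathrel{R}y$ holds if and only if $(x\in S\leftrightarrow y\in S)$. ZF proves: if $R$ splits each member of a disjoint family $(X_i)$ into exactly two classes as above and $\mathrm{AC}_2$ holds, then some $S$ satisfies $\psi$. Namely, choose one class from each two-element quotient $X_i/R$ and let $S$ be the union of the chosen classes. Then $S\cap X_i$ is the chosen class; equivalent points of $X_i$ are both in it or both outside it, and inequivalent points lie in the two different classes, exactly one of which was chosen. By (6) and Theorem~\ref{thm:bell}, $[\![\exists S\,\psi(S,R,\check E)]\!]=1\neq0$, so there is a name $S$ with $b:=[\![\psi(S,R,\check E)]\!]\ne0$. Put $c_x=[\![\check x\in S]\!]\in C$. For $(x,y)\in E$, (V1) gives $b\le\neg\bigl(\neg(g_x+g_y)+\neg(c_x+c_y)\bigr)$, that is,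
\begin{equation}\label{eq:local}
b\wedge(g_x+g_y+c_x+c_y)=0 .
\end{equation}

\emph{The odd elements.} The nonempty open set $b$ contains some $N(p)$. The set $J$ is finite because $\operatorname{dom}p$ is finite and the $X_i$ are disjoint. For $i\in I\setminus J$ and $x\in X_i$ put $h_i=N(p)\wedge\neg(g_x+c_x)$. This does not depend on $x$: for $y\in X_i$, the sum of $N(p)\wedge(1+g_x+c_x)$ and $N(p)\wedge(1+g_y+c_y)$ is $N(p)\wedge(g_x+g_y+c_x+c_y)$, which is $0$ by \eqref{eq:local}. So $i\mapsto h_i$ is a function, obtained without choosing points. The map $\sigma_i$ fixes $N(p)$ since $i\notin J$, fixes $c_x\in C$, and complements $g_x$. Hence $\sigma_i[h_i]=N(p)\wedge(g_x+c_x)=N(p)\wedge\neg h_i$, which gives \eqref{eq:odd} for $Y=X_i$.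
\end{proof}

\section{Odd elements that depend on other coordinates}\label{sec:tree}

We must now extract a finite subset of $Y$ from an element $h$ that is $Y$-odd below $p$. Lemma~\ref{lem:flip} gives a common point in $Y$ only for conditions that agree off $Y$, and the restriction is real.

\begin{example}\label{ex:outside}
Let $X=\omega\cup Y$, where $Y=\{y_n:n\in\omega\}$ is disjoint from $\omega$ and the $y_n$ are distinct. Let the least $n\in\omega$ with $f(n)=1$ appoint $y_n$ as dictator. Formally, let $q_n^\varepsilon$ send $0,\dots,n-1$ to $0$, $n$ to $1$ and $y_n$ to $\varepsilon$, and let $h^\varepsilon=\bigvee_nN(q_n^\varepsilon)$. Each $N(q_n^1)$ is disjoint from each $N(q_m^0)$, so $h^1\wedge h^0=0$ by the distributive law $a\wedge\bigvee_jb_j=\bigvee_j(a\wedge b_j)$ of complete Boolean algebras. The union of all $N(q_n^\varepsilon)$ consists of the $f$ not identically $0$ on $\omega$, which is dense, so $h^1\vee h^0=1$. Since $\sigma_Y$ interchanges $h^1$ and $h^0$, the element $h^1$ is $Y$-odd below $\emptyset$. The condition $q_n^1$ decides $h^1$ and its domain meets $Y$ in $\{y_n\}$. So the traces on $Y$ of the domains of deciding conditions have no transversal.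
\end{example}

The remedy is to apply Lemma~\ref{lem:trans} to whole domains, which do intersect: two deciding conditions either disagree at a common point off $Y$ or share a point in $Y$. The resulting finite set may miss $Y$. In that case we fix the colors on it in all finitely many ways and repeat above each of them. A fixed deciding condition has only finitely many points, and each round uses up one of them, so a point of $Y$ must eventually appear.

\begin{proposition}\label{prop:tree}
From $X$, $Y$, $p$ and an element $h\in D_X$ that is $Y$-odd below $p$, one can define a nonempty finite set $F\subseteq Y$.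
\end{proposition}

\begin{proof}
Call a condition $s\supseteq p$ a \emph{base} if $\operatorname{dom}s\cap Y=\emptyset$; thus $p$ is a base. For a base $s$ let
\[
\mathcal W(s)=\{\operatorname{dom}q\setminus\operatorname{dom}s:q\supseteq s,\ q\text{ decides }h\}.
\]
This family is nonempty by Lemma~\ref{lem:decide}(b). Any two members intersect, and in particular each member is nonempty. Indeed, let $q,r\supseteq s$ decide $h$ and suppose that $\operatorname{dom}q\setminus\operatorname{dom}s$ and $\operatorname{dom}r\setminus\operatorname{dom}s$ are disjoint. Then $\operatorname{dom}q\cap\operatorname{dom}r=\operatorname{dom}s$, so $q$ and $r$ agree on their common domain, and this domain misses $Y$, contrary to Lemma~\ref{lem:flip}. Let $K(s)=K(\mathcal W(s))$ be the finite set given by Lemma~\ref{lem:trans}.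

Define finite sets $L_0,L_1,\dots$ of bases recursively, starting with $L_0=\{p\}$. Given $L_n$, there are two cases.
\begin{itemize}
\item If $K(s)\cap Y\ne\emptyset$ for some $s\in L_n$, stop and put $F=Y\cap\bigcup_{s\in L_n}K(s)$, a nonempty finite subset of $Y$.
\item Otherwise let $L_{n+1}$ be the set of all conditions $t$ such that, for some $s\in L_n$, $t\supseteq s$ and $\operatorname{dom}t=\operatorname{dom}s\cup K(s)$. Each $s$ contributes at most $2^{|K(s)|}$ conditions, so $L_{n+1}$ is finite, and its members are bases because $K(s)\cap Y=\emptyset$.
\end{itemize}
No choices are made, so $F$ is defined from the data, provided that the recursion stops.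

To see that it does, fix any $q\supseteq p$ deciding $h$, which exists by Lemma~\ref{lem:decide}(b); it serves only to prove termination and does not enter the definition of $F$. We show by induction that whenever $L_n$ is defined, it contains a base $s$ compatible with $q$ such that $|\operatorname{dom}s\cap\operatorname{dom}q|\ge n$. For $n=0$ take $s=p$. Let $s\in L_n$ be as claimed and suppose that $L_{n+1}$ is defined. The condition $s\cup q$ extends $s$, and it decides $h$ by Lemma~\ref{lem:decide}(a). Hence $\operatorname{dom}q\setminus\operatorname{dom}s=\operatorname{dom}(s\cup q)\setminus\operatorname{dom}s$ belongs to $\mathcal W(s)$, and $K(s)$ meets it. Let $t\supseteq s$ have domain $\operatorname{dom}s\cup K(s)$, agree with $q$ at the new points that lie in $\operatorname{dom}q$, and take the value $0$ at the other new points. Then $t\in L_{n+1}$, $t$ is compatible with $q$, and $|\operatorname{dom}t\cap\operatorname{dom}q|\ge|\operatorname{dom}s\cap\operatorname{dom}q|+1\ge n+1$. So $L_n$ can be defined only for $n\le|\operatorname{dom}q|$, and the recursion stops.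
\end{proof}

When $Y=X$, necessarily $p=\emptyset$, the recursion stops at once, and $F=K(\mathcal W_h)$ is the set used in Proposition~\ref{prop:oneset}.

\begin{proof}[End of the proof of Theorem~\textup{\ref{thm:equiv}}]
The equivalence of (1)--(4) was shown in Section~\ref{sec:main}, and $(1)\Rightarrow(5)\Rightarrow(6)$ in Section~\ref{sec:bvm}. Assume (6). By Theorem~\ref{thm:jech} it suffices to prove MC. Let $(Z_i)_{i\in I}$ be a nonempty family of nonempty sets, and put $X_i=\{i\}\times Z_i\times\omega$. These sets are pairwise disjoint and infinite. Let $X$, $p$, $J$ and $(h_i)_{i\in I\setminus J}$ be as in Proposition~\ref{prop:local}. Applying Proposition~\ref{prop:tree} to $X$, $X_i$, $p$, $h_i$ for all $i\in I\setminus J$ at once, we obtain a function $i\mapsto F_i$ with $F_i$ a nonempty finite subset of $X_i$. For the finitely many $i\in J$ choose a point of $X_i$ and let $F_i$ be its singleton. The projection of $F_i$ to the middle coordinate is a nonempty finite subset of $Z_i$, for every $i\in I$. This proves MC, hence (1).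
\end{proof}

\begin{thebibliography}{9}

\bibitem{bell}
Bell, \emph{Boolean-Valued Models and Independence Proofs in Set Theory}.

\bibitem{jech}
Jech, \emph{The Axiom of Choice}, 1973.

\bibitem{problem}
\emph{Some propositions equivalent to the Sikorski Extension Theorem for Boolean algebras},
\texttt{http://matwbn.icm.edu.pl/ksiazki/fm/fm130/fm13013.pdf}.

\end{thebibliography}
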